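# Approximable positive compact operators into a Banach lattice without the compact approximation property

Throughout, scalars are real and operators are bounded and linear. For an operator $T:Y\to X$ between Banach lattices, $T\ge 0$ means that $Ty\ge0$ whenever $y\ge0$. We write $\mathcal K(Y,X)_+$ for the positive compact operators from $Y$ to $X$, $\mathcal F(Y,X)_+$ for the positive finite rank operators, and a bar for closure in the operator norm. The symbol $x^*\otimes z$ denotes the operator $x\mapsto x^*(x)z$, and $B_Y$ is the closed unit ball of $Y$.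

## 1. Averaging the Volterra operator over dyadic intervals

On $L_1=L_1[0,1]$ consider $(Tf)(t)=\int_0^t f(s)\,ds$. It is positive. We try to approximate it in norm by positive finite rank operators. Let
$$E_nf=\sum_{I}\Big(2^n\int_I f\Big)1_I ,$$
the sum running over the $2^n$ dyadic intervals $I$ of length $2^{-n}$. The operator $E_n$ is positive, of finite rank, and $\|E_n\|=1$. Since $Tf=\int_0^1 f(s)1_{[s,1]}\,ds$,
$$\|E_nTf-Tf\|_1\le\int_0^1|f(s)|\,\big\|E_n1_{[s,1]}-1_{[s,1]}\big\|_1ds .$$
Let $s=(i+p)2^{-n}$ with $0\le p<1$, so that $s$ lies in the interval $I=[i2^{-n},(i+1)2^{-n})$. Off $I$ the function $1_{[s,1]}$ is constant on dyadic intervals, and there is no error. On $I$ its average is $1-p$. It equals $0$ on a set of measure $p2^{-n}$ and $1$ on a set of measure $(1-p)2^{-n}$, so the error is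
$$p2^{-n}(1-p)+(1-p)2^{-n}p=2p(1-p)2^{-n}\le 2^{-n-1}.$$
Hence $\|E_nT-T\|\le2^{-n-1}$. In particular $T$ is compact, being a norm limit of finite rank operators.

Almost nothing about $T$ was used. For every $f\in L_1$ we have $E_nf\to f$ and $\|E_n\|\le1$, so $E_nf\to f$ uniformly on each compact set. If $Y$ is any Banach lattice and $T:Y\to L_1$ is any positive compact operator, apply this on the compact set $\overline{T(B_Y)}$: we get $\|E_nT-T\|\to0$, with $E_nT$ positive of finite rank. What made this work is a property of the range.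

**Definition 1.1.** A Banach lattice $X$ has the *positive approximation property* (PAP) if for every compact $K\subset X$ and every $\varepsilon>0$ there is a positive finite rank operator $S$ on $X$ with $\|Sx-x\|<\varepsilon$ for all $x\in K$. Omitting "positive" gives the *approximation property* (AP). Asking only that $S$ be compact gives the *compact approximation property* (CAP), and asking that $S$ be positive and compact gives the PCAP.

Clearly PAP $\Rightarrow$ AP $\Rightarrow$ CAP and PAP $\Rightarrow$ PCAP. The space $L_1[0,1]$ has all four, by the operators $E_n$.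

**Proposition 1.2.** If $X$ has the PAP, then $\mathcal K(Y,X)_+=\overline{\mathcal F(Y,X)_+}$ for every Banach lattice $Y$.

*Proof.* The inclusion $\overline{\mathcal F(Y,X)_+}\subset\mathcal K(Y,X)_+$ holds for every $X$, since norm limits of compact operators are compact and $X_+$ is closed. Conversely let $T\in\mathcal K(Y,X)_+$ and $\varepsilon>0$, and choose $S$ as in the PAP for $K=\overline{T(B_Y)}$. Then $ST\in\mathcal F(Y,X)_+$ and $\|ST-T\|\le\varepsilon$. $\square$

Does the conclusion of the proposition characterize the PAP? For Banach spaces without order the analogous statement is a theorem of Grothendieck: *a Banach space $X$ has the AP if and only if $\mathcal K(Y,X)=\overline{\mathcal F(Y,X)}$ for every Banach space $Y$*. The lattice question, posed with the paper "Positive Approximation Properties of Banach Lattices" (doi:10.11650/tjm/170807) as its source, is to prove or disprove: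

> A Banach lattice $X$ has the PAP if and only if $\mathcal K(Y,X)_+=\overline{\mathcal F(Y,X)_+}$ for every Banach lattice $Y$.

"Only if" is Proposition 1.2. The rest of the lecture concerns "if".

## 2. Manufacturing an operator from a compact set

To prove "if" we are given a compact $K\subset X$, and we must produce a domain $Y$ and an operator $T$ whose approximability says something about $K$. A classical lemma of Grothendieck says that $K$ is contained in a set $\{\sum\lambda_nx_n:\sum|\lambda_n|\le1\}$ with $x_n\to0$ in $X$. This suggests two domains.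

*The domain $\ell_1$.* Send $e_n\mapsto x_n$, after arranging $x_n\ge0$ by passing to positive and negative parts. This domain is a Banach lattice, but it carries no information about $X$.

**Example 2.1.** *For every Banach lattice $X$, $\mathcal K(\ell_1,X)_+=\overline{\mathcal F(\ell_1,X)_+}$.* Let $T:\ell_1\to X$ be positive and compact and let $\delta>0$. The set $\{Te_n\}\subset X_+$ has a finite $\delta$-net $f_1,\dots,f_r$ consisting of its own members. For each $n$ pick $i(n)$ with $\|Te_n-f_{i(n)}\|\le\delta$ and let $T'e_n=f_{i(n)}$. Then $T'$ is positive, has rank at most $r$, and $\|T-T'\|=\sup_n\|Te_n-f_{i(n)}\|\le\delta$.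

The approximant $T'$ was not of the form $ST$ with $S$ near the identity of $X$. It was read off from $T$. This will be important.

*The span of the compact set.* Let $E\subset X$ be the span of a slightly larger compact set $K_0\supset K$ of the same kind, with $K_0$ as unit ball. Then the inclusion $j:E\to X$ is compact, and a finite rank operator near $j$ is nearly an operator on $X$ that is near the identity on $K$. Order comes along: $E_+=E\cap X_+$ is a closed cone and $j$ is positive. But $E$ need not be a lattice. Take $X=L_1[0,1]$, $r=1_{[0,1/2)}-1_{[1/2,1]}$ and $E=\mathbb Rr$. Then $E_+=\{0\}$, so $r$ and $0$ do not even have a common upper bound in $E$. The hypothesis speaks only about lattice domains and cannot be applied to $j$. This is the point at which the argument stops, and it is the only obstruction, as the equivalence of 1 and 2 in the following theorem shows.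

**Definition 2.2.** An *ordered Banach space* is a Banach space $E$ with a closed convex cone $E_+$. An operator $E\to X$ into a Banach lattice is *positive* if it maps $E_+$ into $X_+$.

The space $\mathbb Rr$ with cone $\{0\}$ is an example; every operator defined on it is positive.

**Theorem B.** *For a Banach lattice $X$ the following are equivalent:*

1. *$X$ has the PAP.*
2. *For every ordered Banach space $E$, every positive compact $T:E\to X$ is a norm limit of positive finite rank operators.*
3. *$X$ has the PCAP and $\mathcal K(Y,X)_+=\overline{\mathcal F(Y,X)_+}$ for every Banach lattice $Y$.*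
4. *$X$ has the PCAP and $\mathcal K(X,X)_+=\overline{\mathcal F(X,X)_+}$.*

Theorem B is proved in Section 10 and is not used before that. It also shows where a counterexample must lie: by 3, it must fail the PCAP. With lattice domains only, the statement in question is in fact false.

**Theorem A.** *There is an order continuous Banach lattice $X$ which fails the CAP (hence the AP and the PAP), but $\mathcal K(Y,X)_+=\overline{\mathcal F(Y,X)_+}$ for every Banach lattice $Y$.*

Recall that a Banach lattice is *order continuous* if and only if every order bounded increasing sequence converges in norm. The space $L_1$ is order continuous by monotone convergence. The space $C[0,1]$ is not: $f_n(t)=\min(1,nt)$ increases and is bounded by $1$, but $f_{2n}(\frac1{2n})-f_n(\frac1{2n})=\frac12$.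

## 3. Graphs of quartic polynomials and a tree of cylinders

We need finite sets with many partitions such that blocks from different partitions hardly meet. Here is the smallest model. In the plane $\mathbb F\times\mathbb F$ over the field $\mathbb F$ with three elements, let $\Pi_a$ ($a\in\mathbb F$) be the partition into the three lines $y=c+ax$, $c\in\mathbb F$. Lines $y=c+ax$ and $y=c'+a'x$ with $a\ne a'$ meet exactly where $(a-a')x=c'-c$, that is, in one point. To have more partitions than the field has elements, we replace lines by graphs of polynomials.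

For $k\ge0$ let
$$Q_k=2^{2^{k+3}},\qquad w_k=2^{k^2}.$$
Then $Q_{k+1}=Q_k^2$, and $w_k\le Q_k$ because $k^2\le2^{k+3}$. Let $\mathbb F_k$ be the field with $Q_k$ elements and $V_k=\mathbb F_k\times\mathbb F_k$. Since $|V_{k+1}|=Q_{k+1}^2=Q_k^4$, we may fix a bijection $V_{k+1}\ni a\mapsto(a_1,a_2,a_3,a_4)\in\mathbb F_k^4$. For $a\in V_{k+1}$ let $\Pi_a$ be the partition of $V_k$ into the $Q_k$ blocks
$$\ell_{a,c}=\{(x,y):y=c+a_1x+a_2x^2+a_3x^3+a_4x^4\},\qquad c\in\mathbb F_k .$$
Each block has $Q_k$ elements, one for each $x$. If $a\ne a'$, $\ell\in\Pi_a$ and $\ell'\in\Pi_{a'}$, then the points of $\ell\cap\ell'$ correspond to the roots of a nonzero polynomial of degree at most $4$, so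
$$|\ell\cap\ell'|\le4 .\tag{1}$$
The design is that *the elements of $V_{k+1}$ label partitions of $V_k$*.

Let $\Omega=\prod_{k\ge0}V_k$, a compact space, with the product $\lambda$ of the uniform probabilities. We write $|A|=\lambda(A)$, $\int f=\int f\,d\lambda$ and $\langle f,g\rangle=\int fg$. A *node of level $k$* is a cylinder fixing $(v_0,\dots,v_k)$. Let $\mathcal A_k$ be the finite set of these, and $\Sigma_k$ the algebra they generate. For $A\in\mathcal A_k$ and $a\in V_{k+1}$ let $Aa\in\mathcal A_{k+1}$ be the *child* of $A$ with $v_{k+1}=a$. For $u=(v_0,\dots,v_{k-1})$ let $[u]$ be its cylinder ($[u]=\Omega$ if $k=0$), and let $(u,v)\in\mathcal A_k$ be the node extending $u$ by $v_k=v$.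

For $k\ge0$, $u\in\prod_{i<k}V_i$, $a\in V_{k+1}$ and $\ell\in\Pi_a$ put
$$G_{u,a,\ell}=\bigcup_{v\in\ell}(u,v)a,\qquad B_{u,a,\ell}=\bigcup_{v\in\ell}(u,v)\setminus(u,v)a .$$
Thus $G\cup B$ is the union of the nodes $(u,v)$ with $v\in\ell$. The set $G$ takes the child $a$ of each of them, and $B$ takes all the other children. We say that $G$ and $B$ have *level* $k$. For fixed $k$ the sets $G_{u,a,\ell}$ partition $\Omega$, because a point determines $u$, $v_k$, $a=v_{k+1}$ and the block $\ell\in\Pi_a$ containing $v_k$. Since $|\ell|/|V_k|=1/Q_k$,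
$$|B_{u,a,\ell}|\le|[u]|/Q_k .\tag{2}$$

## 4. A norm that makes the sets $B$ heavy

The norm we now define weighs mass on the sets $B$ of level $k$ by $w_k$, while the sets $G$ of level $k$ turn out to be light (Lemma 4.2). Moving mass from $G_{u,a,\ell}$ to $B_{u,a,\ell}$, which is what averaging over the nodes $(u,v)$ does, will therefore be expensive.

Let $\mathcal B$ be the countable family consisting of $\Omega$, with weight $w_\Omega=1$, and all $B=B_{u,a,\ell}$ of all levels $k\ge0$, with weight $w_B=w_k$. There are finitely many members for each $k$. Let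
$$X=\Big\{f\in L_1(\Omega):\ w_B\int_B|f|\to0\text{ along }\mathcal B\Big\},\qquad\|f\|=\sup_{B\in\mathcal B}w_B\int_B|f| .$$

**Lemma 4.1.** *$X$ is an order continuous Banach lattice, and $\int|f|\le\|f\|$. Every $x^*\in X^*$ has the form*
$$x^*=\sum_{B\in\mathcal B}w_B\sigma_B1_B,\qquad\sigma_B\in L_\infty(B),\quad\sum_B\|\sigma_B\|_\infty<\infty,\tag{3}$$
*where functions act by integration and the series converges in $X^*$. Moreover $L_\infty(\Omega)$ is norm dense in $X^*$, $\|\sigma\|_{X^*}\le\|\sigma\|_\infty$ for $\sigma\in L_\infty$, $L_\infty\subset X$, and $\|\sigma\|_X=1$ whenever $|\sigma|=1$ a.e.*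

*Proof.* Since $\Omega\in\mathcal B$ has weight $1$, $\int|f|\le\|f\|$, which also gives $\|\sigma\|_{X^*}\le\|\sigma\|_\infty$.

The map $f\mapsto(w_Bf|_B)_B$ is an isometric lattice embedding of $X$ into $Z=c_0(\mathcal B;L_1(B))$. Its image is closed. Indeed, if $(f_n)$ is Cauchy in $X$, it is Cauchy in $L_1$; let $f$ be its $L_1$-limit. The images converge in $Z$, and the coordinates of the limit must be $w_Bf|_B$. So $f\in X$ and $f_n\to f$ in $X$. Hence $X$ is a Banach lattice.

The lattice $Z$ is order continuous. Let $0\le z_1\le z_2\le\dots\le z$ in $Z$ and $\varepsilon>0$. All but finitely many coordinates of $z$ have norm at most $\varepsilon$, and in these coordinates any two $z_n$ differ by at most $\varepsilon$. In each of the remaining finitely many coordinates $(z_n)$ converges in $L_1$ by monotone convergence. So $(z_n)$ is Cauchy. (A general order bounded increasing sequence reduces to this case by subtracting its first term.) An order bounded increasing sequence in the closed sublattice $X$ is one in $Z$, hence converges, and its limit lies in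 $X$.

Since $Z^*=\ell_1(\mathcal B;L_\infty(B))$, the Hahn–Banach theorem gives (3). The series converges in $X^*$ because $|w_B\int_Bf\sigma_B|\le\|f\|\,\|\sigma_B\|_\infty$. Its partial sums are bounded functions, so $L_\infty$ is dense in $X^*$.

Finally, by (2), for $B$ of level $k$ we have $w_k|B|\le w_k|[u]|/Q_k\le|[u]|\le1$, and $|[u]|\to0$ as $k\to\infty$. So a bounded $f$ satisfies $w_B\int_B|f|\le\|f\|_\infty|[u]|\to0$ along $\mathcal B$, and $L_\infty\subset X$. If $|\sigma|=1$, the term for $\Omega$ equals $1$ and the others are at most $1$. $\square$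

**Lemma 4.2.** *For $G=G_{u,a,\ell}$ of level $k\ge1$: $\ \|1_G\|\le2^{1-2k}\,w_k|G|$.*

*Proof.* We bound $w_{B'}|G\cap B'|/|G|$ for every $B'\in\mathcal B$. Note that $G$ is the disjoint union of the $Q_k$ sets $(u,v)a$, $v\in\ell$, each of measure $|G|/Q_k$.

* $B'=\Omega$: the value is $1$.
* $B'$ of level $m<k$: the value is at most $w_m\le w_{k-1}$.
* $B'=B_{u',a',\ell'}$ of level $k$: if $u'\ne u$, the intersection is empty. If $u'=u$ and $a'=a$, it is empty too, since points of $G$ have $v_{k+1}=a$ and points of $B'$ have $v_{k+1}\ne a$. If $u'=u$ and $a'\ne a$, then $G\cap B'=\bigcup_{v\in\ell\cap\ell'}(u,v)a$, so by (1) the value is $w_k|\ell\cap\ell'|/Q_k\le4w_k/Q_k$.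
* $B'$ of level $k+1$: $B'$ lies in a cylinder fixing $(v_0,\dots,v_k)$, which meets at most one of the sets $(u,v)a$. The value is at most $w_{k+1}/Q_k$.
* $B'=B_{u',a',\ell'}$ of level $m\ge k+2$: $B'$ lies in $[u']$, which fixes $v_0,\dots,v_{m-1}$, in particular $v_k$, and it requires $v_m\in\ell'$, an event of probability $1/Q_m$ independent of the earlier coordinates. Since $G$ depends only on coordinates $\le k+1<m$, $|G\cap B'|\le|G\cap[u']|/Q_m\le|G|/(Q_kQ_m)$. The value is at most $w_m/(Q_kQ_m)\le1/Q_k$.

After division by $w_k$ the five bounds become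
$$2^{-k^2},\qquad\frac{w_{k-1}}{w_k}=2^{1-2k},\qquad\frac4{Q_k}=2^{2-2^{k+3}},\qquad\frac{w_{k+1}}{w_kQ_k}=2^{2k+1-2^{k+3}},\qquad\frac1{w_kQ_k}.$$
Each is at most $2^{1-2k}$: the first because $k^2\ge2k-1$, the third and fourth because $2^{k+3}\ge4k+1$, and the fifth because it is at most the first. $\square$

## 5. Diagonal sums and the failure of the CAP

For an operator $S$ on $X$ and $k\ge1$ put
$$\beta_k=\beta_k(S)=\sum_{A\in\mathcal A_k}\langle S1_A,1_A\rangle .$$
For $S=I$ every $\beta_k$ is $1$. For the averaging operator $E_mf=\sum_{A\in\mathcal A_m}\big(\int_Af\big)\frac{1_A}{|A|}$, which is of finite rank, compute by hand. If $k\le m$, then $E_m1_A=1_A$ and $\beta_k=1$. If $k>m$ and $A\subset A'\in\mathcal A_m$, then $\langle E_m1_A,1_A\rangle=|A|^2/|A'|$, so $\beta_k=\prod_{i=m+1}^k|V_i|^{-1}$. The sums tend to $0$, and almost all of the loss occurs between level $m$ and level $m+1$. We show that $\beta_k\to0$ for every compact $S$, while for $S$ close to the identity on a suitable compact set the losses at all levels are too small in total.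

**Lemma 5.1.** *Let $Y$ be a Banach space and $R:Y\to X$ compact. For signs $\epsilon\in\{\pm1\}^{\mathcal A_N}$, uniformly distributed, let $\sigma_\epsilon=\sum_{A\in\mathcal A_N}\epsilon_A1_A$. Then $\mathbb E_\epsilon\|R^*\sigma_\epsilon\|\to0$ as $N\to\infty$.*

*Proof.* Let $\delta>0$ and let $f_1,\dots,f_r$ be a $\delta$-net for $R(B_Y)$. As $\|\sigma_\epsilon\|_{X^*}\le1$,
$$\|R^*\sigma_\epsilon\|=\sup_{y\in B_Y}|\langle Ry,\sigma_\epsilon\rangle|\le\delta+\sum_i|\langle f_i,\sigma_\epsilon\rangle| .$$
For each $i$, by the Cauchy–Schwarz inequality and the independence of the signs,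
$$\mathbb E_\epsilon|\langle f_i,\sigma_\epsilon\rangle|\le\Big(\sum_{A\in\mathcal A_N}\Big(\int_Af_i\Big)^2\Big)^{1/2}\le\Big(\|f_i\|_1\max_{A\in\mathcal A_N}\int_A|f_i|\Big)^{1/2}.$$
The right side tends to $0$ as $N\to\infty$ by absolute continuity of the integral, since all nodes of level $N$ have the same measure, which tends to $0$. So $\limsup_N\mathbb E_\epsilon\|R^*\sigma_\epsilon\|\le\delta$ for every $\delta>0$. $\square$

**Proposition 5.2.** *$X$ fails the CAP, hence the AP and the PAP.*

*Proof.* **Step 1: the compact set.** We collect test vectors that live on the light sets $G$. For $G=G_{u,a,\ell}$ of level $k\ge1$ and $\epsilon\in\{\pm1\}^\ell$ let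
$$x_{G,\epsilon}=\sum_{v\in\ell}\epsilon_v1_{(u,v)a},\qquad b_{G,\epsilon}=\sum_{v\in\ell}\epsilon_v1_{(u,v)\setminus(u,v)a},\qquad z_{G,\epsilon}=\frac{2^k}{w_k|G|}\,x_{G,\epsilon}.$$
Then $|x_{G,\epsilon}|=1_G$, $|b_{G,\epsilon}|=1_{B_{u,a,\ell}}$ and $\langle x_{G,\epsilon},b_{G,\epsilon}\rangle=0$. By Lemma 4.2, $\|z_{G,\epsilon}\|\le2^k2^{1-2k}=2^{1-k}$. There are finitely many $z_{G,\epsilon}$ at each level, so
$$K=\{0\}\cup\{|A|^{-1}1_A:A\in\mathcal A_1\}\cup\{z_{G,\epsilon}:G\text{ of level }k\ge1\}$$
is compact. Suppose $S$ is a compact operator on $X$ with $\|Sz-z\|<\eta$ for all $z\in K$. We show $\eta\ge\frac12$.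

**Step 2: the loss from one level to the next is at most $\eta2^{-k}$.** Write $\beta_k=\sum_{A\in\mathcal A_k}\sum_a\langle S1_{Aa},1_A\rangle$ and $\beta_{k+1}=\sum_{A\in\mathcal A_k}\sum_a\langle S1_{Aa},1_{Aa}\rangle$. Subtract, and for each $u$ and $a$ group the nodes $A=(u,v)$ by the block $\ell\in\Pi_a$ containing $v$. Averaging over signs reproduces the sum over a block, because $\mathbb E_\epsilon\,\epsilon_v\epsilon_{v'}=0$ for $v\ne v'$:
$$\beta_k-\beta_{k+1}=\sum_{A\in\mathcal A_k}\sum_a\langle S1_{Aa},1_{A\setminus Aa}\rangle=\sum_{(u,a,\ell)}\mathbb E_\epsilon\langle Sx_{G,\epsilon},b_{G,\epsilon}\rangle=\sum_{(u,a,\ell)}\mathbb E_\epsilon\langle Sx_{G,\epsilon}-x_{G,\epsilon},b_{G,\epsilon}\rangle,$$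
with $G=G_{u,a,\ell}$. Since $|b_{G,\epsilon}|=1_B$ with $B=B_{u,a,\ell}$ of weight $w_k$,
$$|\langle Sx_{G,\epsilon}-x_{G,\epsilon},b_{G,\epsilon}\rangle|\le w_k^{-1}\|Sx_{G,\epsilon}-x_{G,\epsilon}\|=w_k^{-1}\frac{w_k|G|}{2^k}\|Sz_{G,\epsilon}-z_{G,\epsilon}\|\le\eta2^{-k}|G| .$$
For fixed $k$ the sets $G$ partition $\Omega$, so $\sum|G|=1$ and $|\beta_k-\beta_{k+1}|\le\eta2^{-k}$.

**Step 3: the initial value is large.** For $A\in\mathcal A_1$, $\|1_A\|_{X^*}\le1$ and $\|S1_A-1_A\|\le\eta|A|$, so $\langle S1_A,1_A\rangle\ge|A|-\eta|A|$. Summing, $\beta_1\ge1-\eta$.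

**Step 4: the limit is zero.** With $\sigma_\epsilon$ as in Lemma 5.1 for $N=k$, $\beta_k=\mathbb E_\epsilon\langle S\sigma_\epsilon,\sigma_\epsilon\rangle$, and $\|\sigma_\epsilon\|_X=1$ by Lemma 4.1. Hence $|\beta_k|\le\mathbb E_\epsilon\|S^*\sigma_\epsilon\|\to0$.

Together, $1-\eta\le\beta_1=\sum_{k\ge1}(\beta_k-\beta_{k+1})\le\sum_{k\ge1}\eta2^{-k}=\eta$, that is, $\eta\ge\frac12$. $\square$

## 6. Conditional averages $E_kT$ that diverge

It remains to approximate an arbitrary positive compact $T:Y\to X$. In Section 1 we used $E_kT$, so we test the tree averages $E_k$ of Section 5 on an example. Let $Y=\ell_1$ be indexed by all triples $(u,a,\ell)$ of levels $k\ge1$, and let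
$$Te_{(u,a,\ell)}=\frac{2^k}{w_k|G|}1_G,\qquad G=G_{u,a,\ell}.\tag{4}$$
By Lemma 4.2 these vectors have norm at most $2^{1-k}$, so $T$ is a norm limit of its truncations to finitely many coordinates. It is compact and positive. The operator $E_k$ spreads the mass of each $(u,v)a$ evenly over $(u,v)$, so with $B=B_{u,a,\ell}$
$$\int_BE_k1_G=\sum_{v\in\ell}|(u,v)a|\,\big(1-|V_{k+1}|^{-1}\big)=|G|\big(1-|V_{k+1}|^{-1}\big).$$
Therefore $\|E_kT\|\ge w_k\int_BE_kTe_{(u,a,\ell)}=2^k(1-|V_{k+1}|^{-1})\to\infty$. Yet $T$ is approximable, by Example 2.1.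

The computation shows exactly what goes wrong. Averaging over a node $A=(u,v)$ puts mass on $A\setminus Aa$ and thus on $B_{u,a,\ell}$, and this is too expensive when $T$ itself has put almost all its mass in $A$ into the single child $Aa$. If $T$ already has a comparable amount of mass on $A\setminus Aa$ *for every* $a$, then the mass that $T$ has on $B_{u,a,\ell}$ pays for the averaging. So at a node $A$ we should average only a part of the mass that is bounded by $\min_a(\text{mass in }A\setminus Aa)$, and postpone the rest to lower levels. Two questions arise: what "the mass of $T$" means for a general $Y$, and whether everything is eventually averaged. Kakutani's theorem answers the first, and the compactness of $T$, through Lemma 5.1, answers the second.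

## 7. The probability measures carried by a positive compact operator

From here to the end of Section 9, $Y$ is a Banach lattice and $0\le T:Y\to X$ is compact. Put $\varphi=T^*1_\Omega\in Y^*_+$. If $\varphi=0$, then $\int Ty=0$ for all $y\ge0$, and $T=0$. So assume $\varphi\ne0$.

Consider the principal ideal of $Y^*$ generated by $\varphi$, that is, all $\psi$ with $|\psi|\le c\varphi$ for some $c$, with the norm $\inf\{c:|\psi|\le c\varphi\}$. It is an AM-space with unit $\varphi$. By Kakutani's theorem there are a compact Hausdorff space $\mathbb S$ and a lattice isomorphism $\kappa$ from $C(\mathbb S)$ onto this ideal with $\kappa(1)=\varphi$. For clopen $A\subset\Omega$ we have $0\le T^*1_A\le\varphi$, so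
$$T^*1_A=\kappa(h_A),\qquad h_A\in C(\mathbb S),\quad0\le h_A\le1 .\tag{5}$$
The map $A\mapsto h_A$ is additive, and $h_\Omega=1$.

For each $s\in\mathbb S$ the function $A\mapsto h_A(s)$ is thus a finitely additive probability on the algebra of clopen sets. A clopen set that is a disjoint union of clopen sets is, by compactness, the union of finitely many of them, so this set function is countably additive on the algebra. By Carathéodory's theorem it extends to a Borel probability $\theta_s$ on $\Omega$, with $\theta_s(A)=h_A(s)$ for clopen $A$.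

**Example 7.1.** Let $Y=\mathbb R^2$ with the $\ell_1$-norm and $Te_i=f_i\in X_+$, $f_i\ne0$. Then $\varphi=(\int f_1,\int f_2)$, $\mathbb S=\{1,2\}$, $h_A(i)=\int_Af_i/\int f_i$, and $\theta_i$ has density $f_i/\int f_i$. Similarly, for the operator (4), $\varphi$ is the sequence with entries $2^k/w_k$, its ideal is $\kappa(C(\mathbb S))$ with $C(\mathbb S)=\ell_\infty$ over the set of triples, each triple is a point of $\mathbb S$, and there $\theta_s(A)=|A\cap G|/|G|$.

For $0\le y^{**}\in Y^{**}$ let $\mu=\mu_{y^{**}}$ be the Radon measure on $\mathbb S$ with $\int g\,d\mu=y^{**}(\kappa(g))$ for $g\in C(\mathbb S)$. As $T$ is compact, $T^{**}$ maps $Y^{**}$ into $X$. So $f:=T^{**}y^{**}\in X$, and $f\ge0$ since $x^*(f)=y^{**}(T^*x^*)\ge0$ for all $x^*\ge0$. For clopen $A$,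
$$\int_Af=y^{**}(T^*1_A)=\int h_A\,d\mu .\tag{6}$$

## 8. Stopping a descent of the tree

For a node $A$ put
$$\delta_A=h_A-\max_ah_{Aa}=\min_ah_{A\setminus Aa}\ \ge0 .$$
This is the amount identified in Section 6. Fix $n\ge1$. For a fixed $s$, imagine a point that starts in a node of level $n$ chosen with probabilities $\theta_s(A)$. In the node $A$ it stops with probability $\delta_A/h_A$, and otherwise it moves to a child $Aa$ with probability $h_{Aa}/h_A$. Let $\rho_A$ be the probability of arriving in $A$, and $g_A$ that of stopping there. In formulas, $\rho_A=h_A$ for $A\in\mathcal A_n$, and recursively for nodes of levels $\ge n$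
$$g_A=\rho_A\frac{\delta_A}{h_A},\qquad\rho_{Aa}=\rho_A\,\frac{h_A-\delta_A}{h_A}\cdot\frac{h_{Aa}}{h_A},\tag{7}$$
both set equal to $0$ where $h_A=0$. If, say, $\rho_A=h_A=1$ at $s$ and $A$ had three children of masses $\frac12,\frac13,\frac16$, then $\delta_A=\frac12$, $g_A=\frac12$, and the children would receive $\frac14,\frac16,\frac1{12}$. In example (4), at $s=(u,a,\ell)$ and with $n=k$, each node $A=(u,v)$, $v\in\ell$, has all its mass $1/Q_k$ in $Aa$. So $\delta_A=0$ and nothing stops at level $k$, while in $Aa$ the mass is evenly spread and the fraction $1-|V_{k+2}|^{-1}$ of it stops.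

*The functions are continuous and dominated.* By induction $0\le\rho_A\le h_A$: this holds at level $n$, and if it holds for $A$, then (7) gives $\rho_{Aa}\le h_{Aa}$. Also $0\le g_A\le\delta_A\le h_A$ and $0\le\rho_{Aa}\le h_{Aa}\le h_A$. So, inductively, these functions are continuous on the open set $\{h_A>0\}$, and at zeros of $h_A$ they are continuous because they are dominated by $h_A$.

*Conservation of mass.* Since $\sum_ah_{Aa}=h_A$,
$$g_A+\sum_a\rho_{Aa}=\rho_A .\tag{8}$$
For $N>n$ put
$$S_{n,N}=\sum_{k=n}^{N-1}\sum_{A\in\mathcal A_k}\kappa(g_A)\otimes\frac{1_A}{|A|}\in\mathcal F(Y,X)_+,\qquad R_{n,N}=\sum_{A\in\mathcal A_N}\rho_A\in C(\mathbb S).$$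
So $S_{n,N}$ averages over the node at which the point has stopped, and $R_{n,N}$ is the probability of not having stopped before level $N$. Below, **sums of $g_A$ without further indication run over nodes of levels $n,\dots,N-1$.** Iterating (8), for every node $A'$ of level in $[n,N]$,
$$\sum_{A\subset A'}g_A+\sum_{A\in\mathcal A_N,\,A\subset A'}\rho_A=\rho_{A'}\le h_{A'} .\tag{9}$$
A union $D$ of nodes of a level $m\le n$ is also a union of nodes of level $n$, and there $\rho=h$. So
$$\sum_{A\subset D}g_A+\sum_{A\in\mathcal A_N,\,A\subset D}\rho_A=h_D .\tag{10}$$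
In particular, with $D=\Omega$: $\sum_Ag_A\le1$ and $0\le R_{n,N}\le1$.

## 9. Every positive compact $T:Y\to X$ is approximable

**Step 1: a bound independent of $n$ and $N$, namely $\|S_{n,N}\|\le3\|T\|$.** This is where the choice of $\delta_A$ pays off. For $B\in\mathcal B$ we have $S_{n,N}^*1_B=\kappa(b)$ with $b=\sum_Ag_A\frac{|A\cap B|}{|A|}$. We claim that pointwise on $\mathbb S$
$$w_Bb\le2w_Bh_B+1 .\tag{11}$$
For $B=\Omega$ this holds since $b=\sum_Ag_A\le1$. Let $B=B_{u,a,\ell}$ have level $k$, and split the sum by the level $j$ of $A$.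

* $j=k$: only the nodes $A=(u,v)$ with $v\in\ell$ meet $B$, and $g_A\le\delta_A\le h_{A\setminus Aa}$. So the contribution is at most $\sum_{v\in\ell}h_{(u,v)\setminus(u,v)a}=h_B$.
* $j<k$: only the nodes $A\supset[u]$ meet $B$, and then $|A\cap B|/|A|\le|B|/|[u]|\le1/Q_k\le1/w_k$ by (2). So the contribution is at most $\frac1{w_k}\sum_Ag_A\le1/w_k$.
* $j\ge k+1$: since $B$ is a union of nodes of level $k+1$, either $A\subset B$ or $A\cap B=\emptyset$. If $N\le k+1$ there are no such terms. If $n\le k+1<N$, then by (9) the contribution is at most $\sum_{A'\in\mathcal A_{k+1},A'\subset B}\rho_{A'}\le h_B$. If $n>k+1$, it is at most $h_B$ by (10).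

Adding up, $b\le2h_B+1/w_k$, which is (11). Applying $\kappa$ gives $S_{n,N}^*(w_B1_B)\le2T^*(w_B1_B)+T^*1_\Omega$. Hence for $y\ge0$
$$w_B\int_BS_{n,N}y\le2w_B\int_BTy+\int Ty\le3\|Ty\| .$$
Taking the supremum over $B$ gives $\|S_{n,N}y\|\le3\|T\|\,\|y\|$ for $y\ge0$. For general $y$ use $|S_{n,N}y|\le S_{n,N}|y|$.

**Step 2: for each $y^{**}\ge0$, the measure $\theta_s$ is atomless for $\mu_{y^{**}}$-almost every $s$.** We need this because on an atom the descent might never stop. It is the place where compactness of $T$ enters through random signs. With the signs of Lemma 5.1, $T^*\sigma_\epsilon=\kappa(h_{\sigma_\epsilon})$ where $h_{\sigma_\epsilon}=\sum_{A\in\mathcal A_N}\epsilon_Ah_A$. Here $|h_{\sigma_\epsilon}|\le\sum_{A\in\mathcal A_N}h_A=1$, and $\kappa(|h_{\sigma_\epsilon}|)=|T^*\sigma_\epsilon|$ as $\kappa$ is a lattice isomorphism. So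
$$\int\sum_{A\in\mathcal A_N}h_A^2\,d\mu=\mathbb E_\epsilon\int h_{\sigma_\epsilon}^2\,d\mu\le\mathbb E_\epsilon\int|h_{\sigma_\epsilon}|\,d\mu=\mathbb E_\epsilon\,y^{**}(|T^*\sigma_\epsilon|)\le\|y^{**}\|\,\mathbb E_\epsilon\|T^*\sigma_\epsilon\|\to0$$
as $N\to\infty$, by Lemma 5.1. The integrands on the left decrease in $N$, because $\sum_ah_{Aa}^2\le\big(\sum_ah_{Aa}\big)^2=h_A^2$. Their pointwise limit is nonnegative and has integral $0$, so it is $0$ $\mu$-a.e. For every $\omega$, the node $A$ of level $N$ containing $\omega$ gives $\theta_s(\{\omega\})^2\le h_A(s)^2\le\sum_{A\in\mathcal A_N}h_A(s)^2$. So $\theta_s(\{\omega\})=0$ for all $\omega$, for $\mu$-almost every $s$.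

**Step 3: for fixed $n$, $\|\kappa(R_{n,N})\|_{Y^*}\to0$ as $N\to\infty$.** This says that the part never averaged is negligible, uniformly over the unit ball of $Y^{**}$.

*Pointwise convergence.* Let $s$ be such that $\theta_s$ is atomless. Let $A_k(\omega)$ be the node of level $k$ containing $\omega$, and
$$m_k(\omega)=\max_a\frac{\theta_s(A_k(\omega)a)}{\theta_s(A_k(\omega))},$$
which is defined for all $\omega$ outside the $\theta_s$-null union of the countably many $\theta_s$-null nodes. Since $(h_A-\delta_A)/h_A=\max_ah_{Aa}/h_A$, the recursion (7) at $s$ multiplies the quotient $\rho/h$ by the value of $m_k$ on $A$ in passing from $A\in\mathcal A_k$ to a child of positive measure. This quotient is $1$ at level $n$. So for $A\in\mathcal A_N$ we get $\rho_A(s)=\int_A\prod_{k=n}^{N-1}m_k\,d\theta_s$ (if $h_A(s)=0$, both sides vanish), and therefore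
$$R_{n,N}(s)=\int\prod_{k=n}^{N-1}m_k\,d\theta_s .\tag{12}$$
For each node $A$ with $\theta_s(A)>0$ choose a child $a^*(A)$ of maximal $\theta_s$-measure, and for $k\ge n$ let $L_k$ be the set of $\omega$ with $A_{k+1}(\omega)\ne A_k(\omega)a^*(A_k(\omega))$. Up to null sets $L_k\in\Sigma_{k+1}$, and $\theta_s(L_k\,|\,\Sigma_k)=1-m_k$.

We claim that $\sum_{k\ge n}(1-m_k)=\infty$ $\theta_s$-a.e. This follows from Lévy's conditional Borel–Cantelli lemma; here is the half that is needed. For $c>0$ let $P_k=\{\sum_{j=n}^k(1-m_j)\le c\}\in\Sigma_k$, a decreasing sequence of sets. Then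
$$\int\sum_{k\ge n}1_{P_k}1_{L_k}\,d\theta_s=\int\sum_{k\ge n}1_{P_k}(1-m_k)\,d\theta_s\le c ,$$
so almost every $\omega\in\bigcap_kP_k=\{\sum_{k\ge n}(1-m_k)\le c\}$ lies in only finitely many $L_k$. Letting $c$ run through the integers, almost every $\omega$ with $\sum_{k\ge n}(1-m_k)<\infty$ lies in only finitely many $L_k$. But such an $\omega$ is obtained by starting at some node and following $a^*$ forever. There are countably many nodes, so there are countably many such points, and they form a null set because $\theta_s$ is atomless. This proves the claim.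

As $0\le m_k\le e^{-(1-m_k)}$, it follows that $\prod_{k\ge n}m_k=0$ $\theta_s$-a.e., and $R_{n,N}(s)\to0$ by (12) and dominated convergence.

*From pointwise to norm.* Let $y^{**}\ge0$. By Step 2, $R_{n,N}\to0$ $\mu$-a.e., and $0\le R_{n,N}\le1$, so $y^{**}(\kappa(R_{n,N}))=\int R_{n,N}\,d\mu\to0$. Every element of $Y^{**}$ is a difference of positive ones, so $\kappa(R_{n,N})\to0$ weakly in $Y^*$ as $N\to\infty$. By (8), $R_{n,N}$ decreases in $N$. Given $\varepsilon>0$, Mazur's theorem provides a convex combination $\sum_i\lambda_i\kappa(R_{n,N_i})$ of norm less than $\varepsilon$. For $N\ge\max_iN_i$ we have $0\le\kappa(R_{n,N})\le\sum_i\lambda_i\kappa(R_{n,N_i})$, so $\|\kappa(R_{n,N})\|<\varepsilon$.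

We now choose $N(n)>n$ with $\|\kappa(R_{n,N(n)})\|\le1/n$ and put $S_n=S_{n,N(n)}$.

**Step 4: $S_n^{**}y^{**}\to T^{**}y^{**}$ weakly in $X$ for every $y^{**}\in Y^{**}$.** This is pointwise convergence in the strongest form that Step 5 needs. By linearity let $y^{**}\ge0$. Put $f=T^{**}y^{**}$ and
$$F_n=S_n^{**}y^{**}=\sum_A\Big(\int g_A\,d\mu\Big)\frac{1_A}{|A|}\in X_+ ,$$
the sum being over the nodes of levels $n,\dots,N(n)-1$.

(i) *Convergence on nodes.* Let $D$ be a node of level $m\le n$. Every $A$ in the sum is contained in $D$ or disjoint from it, so (10) and (6) give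
$$0\le\int_Df-\int_DF_n=\int\sum_{A\in\mathcal A_{N(n)},\,A\subset D}\rho_A\,d\mu\le\int R_{n,N(n)}\,d\mu\le\frac{\|y^{**}\|}n .$$
So $\int_DF_n\to\int_Df$ for every node $D$. The same computation with $D=\Omega$ gives $\int F_n\le\int f$.

(ii) *The sequence $(F_n)$ is equi-integrable in $L_1(\Omega)$.* Write $F_n=\sum_{k=n}^{N(n)-1}\gamma_k$, where $\gamma_k\ge0$ is the $\Sigma_k$-measurable part coming from level $k$. For $A\in\mathcal A_k$ with $n\le k<N(n)$, by (9) and (6),
$$\int_A\sum_{l\ge k}\gamma_l=\int\sum_{A'\subset A}g_{A'}\,d\mu\le\int h_A\,d\mu=\int_Af .$$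
Let $t>0$ and $U=\{F_n>t\}$, and on $U$ let $\tau$ be the first $k$ with $\gamma_n+\dots+\gamma_k>t$. Each $\{\tau=k\}$ is a union of nodes of level $k$. On it $\sum_{l<k}\gamma_l\le t$, so $F_n-t\le\sum_{l\ge k}\gamma_l$. Hence
$$\int_U(F_n-t)\le\sum_k\int_{\{\tau=k\}}f=\int_Uf .$$
Where $F_n>2t$ we have $F_n\le2(F_n-t)$. Therefore
$$\int_{\{F_n>2t\}}F_n\le2\int_U(F_n-t)\le2\int_Uf,\qquad|U|\le\frac1t\int F_n\le\frac{\|f\|_1}t .$$
By absolute continuity of $\int f$, the left side tends to $0$ as $t\to\infty$, uniformly in $n$.

(iii) *Testing against $L_\infty$, then against $X^*$.* Let $\sigma\in L_\infty$. The functions $\sigma_j=\mathbb E[\sigma|\Sigma_j]$ satisfy $|\sigma_j|\le\|\sigma\|_\infty$ and converge to $\sigma$ a.e. by martingale convergence. For every $t>0$,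
$$\sup_n\int F_n|\sigma-\sigma_j|\le2\|\sigma\|_\infty\sup_n\int_{\{F_n>2t\}}F_n+2t\int|\sigma-\sigma_j| .$$
Letting first $j\to\infty$ and then $t\to\infty$, we see from (ii) that the left side tends to $0$ as $j\to\infty$. Likewise $\int f|\sigma-\sigma_j|\to0$ by dominated convergence. Each $\sigma_j$ is a finite linear combination of indicators of nodes, so $\int F_n\sigma_j\to\int f\sigma_j$ as $n\to\infty$ by (i). Thus $\int F_n\sigma\to\int f\sigma$. By Lemma 4.1, $L_\infty$ is norm dense in $X^*$, and $\|F_n\|\le3\|T\|\,\|y^{**}\|$ by Step 1. So $x^*(F_n)\to x^*(f)$ for all $x^*\in X^*$.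

**Step 5: from pointwise convergence to norm approximation** (an argument of Kalton). Let $\Lambda=(B_{X^*},w^*)\times(B_{Y^{**}},w^*)$, a compact space. For compact $R:Y\to X$ the function $(x^*,y^{**})\mapsto\langle y^{**},R^*x^*\rangle$ is continuous on $\Lambda$, since $R^*$ is weak\*-to-norm continuous on $B_{X^*}$ and $B_{Y^{**}}$ is bounded. Its supremum norm is $\|R^*\|=\|R\|$. This embeds $\mathcal K(Y,X)$ isometrically into $C(\Lambda)$. Since $\langle y^{**},S_n^*x^*\rangle=\langle S_n^{**}y^{**},x^*\rangle$, Steps 1 and 4 say that $(S_n)$ is bounded in $C(\Lambda)$ and converges to $T$ pointwise on $\Lambda$. By the Riesz representation theorem and dominated convergence, $S_n\to T$ weakly in $C(\Lambda)$. By the Hahn–Banach theorem this is weak convergence in $\mathcal K(Y,X)$. By Mazur's theorem, convex combinations of the $S_n$ converge to $T$ in norm, and these lie in $\mathcal F(Y,X)_+$. Hence $T\in\overline{\mathcal F(Y,X)_+}$.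

The opposite inclusion $\overline{\mathcal F(Y,X)_+}\subset\mathcal K(Y,X)_+$ was noted in Proposition 1.2. Together with Lemma 4.1 and Proposition 5.2 this proves Theorem A, so the statement displayed at the end of Section 1 is **false**: its "only if" half holds and its "if" half fails. $\blacksquare$

## 10. Ordered Banach spaces as domains

We prove Theorem B, completing the construction that broke off in Section 2.

**The implications (1)⇒(2), (1)⇒(3), (3)⇒(4).** These are formal. For (1)⇒(2), repeat the proof of Proposition 1.2 with $E$ in place of $Y$. For (1)⇒(3), the PAP trivially gives the PCAP, and the rest is Proposition 1.2. For (3)⇒(4), take $Y=X$.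

**The implication (4)⇒(1).** The purpose is to turn a compact approximant of the identity into a finite rank one. Given a compact $K$ and $\varepsilon>0$, take a positive compact $S$ with $\|Sx-x\|<\varepsilon/2$ on $K$, and then $S'\in\mathcal F(X,X)_+$ with $\|S-S'\|\sup_{x\in K}\|x\|<\varepsilon/2$. Then $\|S'x-x\|<\varepsilon$ on $K$.

**The implication (2)⇒(1).** Let $X\ne\{0\}$, let $K\subset X$ be compact and $\varepsilon>0$. There are three steps.

**Step 1: the ordered space $E$.** We build a domain whose inclusion into $X$ is compact and in which $K$ sits as part of a compact set. By Grothendieck's lemma, $K\subset K_1:=\{\sum\lambda_nx_n:\sum|\lambda_n|\le1\}$ for a sequence $x_n\to0$ in $X$. Replacing any zero terms by nonzero vectors of norm $1/n$ only enlarges $K_1$, so we may assume all $x_n\ne0$. Let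
$$y_n=\frac{x_n}{\sqrt{\|x_n\|}},\qquad\|y_n\|=\sqrt{\|x_n\|}\to0,\qquad K_0=\Big\{\sum\lambda_ny_n:\sum|\lambda_n|\le1\Big\}.$$
The map $\lambda\mapsto\sum\lambda_ny_n$ is weak\*-to-norm continuous on $B_{\ell_1}$ (with $\ell_1=c_0^*$), because it is the uniform limit on $B_{\ell_1}$ of its finite partial sums: $\|\sum_{n>m}\lambda_ny_n\|\le\sup_{n>m}\|y_n\|$. So $K_0$ is compact. Let $E=\operatorname{span}K_0$ with the gauge of $K_0$ as norm. This is the norm $\|e\|_E=\inf\{\sum|\lambda_n|:e=\sum\lambda_ny_n\}$, so $E$ is a quotient of $\ell_1$ by a closed subspace and hence a Banach space. The inclusion $j:E\to X$ maps the unit ball into the compact set $K_0$, so it is compact. Since $x_n=\sqrt{\|x_n\|}\,y_n$, we have $\|x_n\|_E\le\sqrt{\|x_n\|}\to0$. By the same argument, now carried out in $E$, the set $K_1\supset K$ is compact *in $E$*. Give $E$ the cone $E_+=E\cap X_+$, which is convex, and closed because $j$ is continuous. Then $j$ is positive. Let $c=1+\sup_{K_1}\|\cdot\|_E$. By (2) there is a positive finite rank $S:E\to X$ with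
$$\|S-j\|\le\frac\varepsilon{4c} .\tag{13}$$

**Step 2: replace $S$ by a sum $\sum e_i^*\otimes z_i$ with $z_i\in X_+$ and $e_i^*\in E^*$ nonnegative on $E_+$.** A positive finite rank operator is not given in this form, and we need the form in order to modify the functionals one by one. If $S=0$, take the empty sum. Otherwise let $H=S(E)$, and let $u\in X_+$ be the sum of the moduli of the elements of a basis of $H$. Then $H$ lies in the principal ideal $I_u$. With the norm $\|\cdot\|_u$ having $u$ as unit, $I_u$ is identified with $C(M)$ for a compact $M$, by Kakutani's theorem. As $H$ is finite-dimensional, $\{g\in H:\|g\|_X\le1\}$ is compact in $C(M)$, hence equicontinuous. So, given $\eta>0$, $M$ is covered by finitely many open sets, each containing a point $k_i$ such that $|g(k)-g(k_i)|\le\eta$ for all $k$ in the $i$-th set and all $g\in H$ with $\|g\|_X\le1$. With a partition of unity $(\phi_i)$ subordinate to this cover,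
$$\Big\|g-\sum_ig(k_i)\phi_i\Big\|_u\le\sup_{k\in M}\sum_i\phi_i(k)\,|g(k)-g(k_i)|\le\eta\|g\|_X\qquad(g\in H).$$
Put $e_i^*=\delta_{k_i}\circ S$, which belongs to $E^*$ since evaluation at $k_i$ is continuous on the finite-dimensional space $H$, and which is nonnegative on $E_+$ since $S$ is positive. Let $z_i\in X_+$ correspond to $\phi_i$. As $\|\cdot\|_X\le\|u\|\,\|\cdot\|_u$ on $I_u$, for small $\eta$
$$\Big\|S-\sum_ie_i^*\otimes z_i\Big\|\le\eta\|u\|\,\|S\|\le\frac\varepsilon{4c} .\tag{14}$$

**Step 3: replace $e_i^*$ by elements of $X^*_+$.** The functionals $e_i^*$ live on $E$ only, and we need an operator on $X$. Consider the convex cone $C=\{x^*|_E:x^*\in X_+^*\}\subset E^*$. Its dual cone in $E$ is $\{e\in E:x^*(e)\ge0\text{ for all }x^*\in X^*_+\}=E\cap X_+=E_+$. By the bipolar theorem $C$ is $\sigma(E^*,E)$-dense in $\{e^*\in E^*:e^*\ge0\text{ on }E_+\}$. We need density in a finer topology, that of uniform convergence on compact subsets of $E$. Closed absolutely convex hulls of compact sets in $E$ are compact, so this topology lies between $\sigma(E^*,E)$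 and the Mackey topology $\tau(E^*,E)$. Hence its dual is $E$, and the convex set $C$ has the same closure in it. Since $K_1$ is compact in $E$, there are $x_i^*\in X_+^*$ with
$$\sup_{K_1}|x_i^*-e_i^*|\le\frac\varepsilon{4(1+\sum_l\|z_l\|)} .\tag{15}$$
Then $S''=\sum x_i^*\otimes z_i\in\mathcal F(X,X)_+$. For $x\in K\subset K_1$ we have $\|x\|_E\le c$, so
$$\|S''x-x\|\le\Big\|\sum_i(x_i^*-e_i^*)(x)z_i\Big\|+\Big\|\sum_ie_i^*(x)z_i-Sx\Big\|+\|Sx-jx\|\le\frac\varepsilon4+\frac\varepsilon4+\frac\varepsilon4<\varepsilon$$
by (15), (14) and (13). So $X$ has the PAP. (For $X=\{0\}$ there is nothing to prove.) $\blacksquare$
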